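\title{Ray class fields generated by elliptic units and an exception in $\mathbb{Q}(\sqrt{-19})$}

\begin{abstract}
Let $K$ be an imaginary quadratic field, $\mathfrak f\neq(1)$ the conductor of its ray class field $K(\mathfrak f)$, and $f$ the least positive integer in $\mathfrak f$. It has been conjectured that for every $n\ge 1$ and every ideal $\mathfrak b$ prime to $\mathfrak f$ with nontrivial ray class, each of the numbers $\varphi(1|\mathfrak f)^{12fn}$ and $(\varphi(1|\mathfrak f\mathfrak b^{-1})/\varphi(1|\mathfrak f))^{12fn}$, formed with the Klein form $\varphi$, generates $K(\mathfrak f)$ over $K$, together with a variant over the Hilbert class field. We show that the conjecture is false for $K=\mathbb Q(\sqrt{-19})$, $\mathfrak f=(5)$, $\mathfrak b=(2)$ and every $n$, in both forms. We also show that this is essentially the only failure: apart from two ray classes modulo $(5)$ in $\mathbb Q(\sqrt{-19})$ the assertion holds for all $K$, $\mathfrak f$, $\mathfrak b$ and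 $n$. In particular $\varphi(1|\mathfrak f)^{12fn}$ always generates $K(\mathfrak f)$ over $K$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $K\subset\mathbb C$ be an imaginary quadratic field with ring of integers $\mathcal O$, discriminant $d_K$ and Hilbert class field $H$. For a nonzero integral ideal $\mathfrak m$ let $\mathrm{Cl}(\mathfrak m)$ be the ray class group modulo $\mathfrak m$, that is, the group of fractional ideals prime to $\mathfrak m$ modulo the principal ideals $(x)$ with $x\equiv1$ modulo $\mathfrak m$ (multiplicatively). We write $[\mathfrak a]$ for the class of $\mathfrak a$, and $K(\mathfrak m)$ for the ray class field, whose Galois group over $K$ is identified with $\mathrm{Cl}(\mathfrak m)$ by the Artin isomorphism $\sigma$. Thus $K((1))=H$. The conductor of $K(\mathfrak f)/K$ is the smallest $\mathfrak m$ with $K(\mathfrak f)\subset K(\mathfrak m)$. Every ray class field is $K(\mathfrak f)$ for its own conductor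 $\mathfrak f$, so it costs nothing to assume that $\mathfrak f$ is the conductor of $K(\mathfrak f)/K$.

Complex multiplication produces elements of $K(\mathfrak f)$ as special values of elliptic functions. One would like a \emph{single} number of simple shape that generates $K(\mathfrak f)$ over $K$. The candidates here come from the Klein form. For a lattice $L=\mathbb Z\omega_1+\mathbb Z\omega_2\subset\mathbb C$ with $\operatorname{Im}(\omega_1/\omega_2)>0$ let $\sigma(z|L)$ be the Weierstrass $\sigma$-function, and let $\eta(z|L)$ be the $\mathbb R$-linear extension to $\mathbb C$ of the quasi-period map of the Weierstrass $\zeta$-function, $\zeta(z+\omega|L)=\zeta(z|L)+\eta(\omega|L)$ for $\omega\in L$. The \emph{Klein form} is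
\[
\varphi(z|L)=e^{-\frac12 z\,\eta(z|L)}\,\sigma(z|L)\,\eta(L)^2,\qquad
\eta(L)^2=\frac{2\pi i}{\omega_2}\,\eta\Bigl(\frac{\omega_1}{\omega_2}\Bigr)^2 ,
\]
where $\eta(\tau)$ is the Dedekind eta function. A change of basis multiplies $\eta(L)^2$ by a $12$th root of unity, so $\varphi^{12}$ and $|\varphi|$ are well defined. Since $\sigma(cz|cL)=c\,\sigma(z|L)$, $\eta(cz|cL)=c^{-1}\eta(z|L)$ and $\eta(cL)^2=c^{-1}\eta(L)^2$ (the last up to a $12$th root of unity), we have the homogeneity
\begin{equation}\label{eq:hom}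
\varphi(cz|cL)^{12}=\varphi(z|L)^{12}\qquad(c\in\mathbb C^*).
\end{equation}
Fractional ideals of $K$ are lattices in $\mathbb C$. Fix $\mathfrak f\ne(1)$, put $G=\mathrm{Cl}(\mathfrak f)$, and let $f$ be the smallest positive integer in $\mathfrak f$. We use the following classical fact.

\medskip
\noindent\textbf{(F1)} (Ramachandra; see \cite[Ch.~11, Thm.~1.1]{KL} and \cite{Sch}.) \emph{For $A\in G$ and an integral ideal $\mathfrak c\in A$ the number $\varphi_{\mathfrak f}(A)=\varphi(1|\mathfrak f\mathfrak c^{-1})^{12f}$ depends only on $A$, is a nonzero element of $K(\mathfrak f)$, and satisfies $\varphi_{\mathfrak f}(A)^{\sigma(A')}=\varphi_{\mathfrak f}(AA')$ for $A'\in G$.}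
\medskip

If $\mathfrak c=(\lambda)$ is principal, homogeneity gives $\varphi_{\mathfrak f}([(\lambda)])=\varphi(\lambda|\mathfrak f)^{12f}$. For $B=[\mathfrak b]\in G$ put
\[
u_B=\frac{\varphi_{\mathfrak f}(B)}{\varphi_{\mathfrak f}(1)}=\Bigl(\frac{\varphi(1|\mathfrak f\mathfrak b^{-1})}{\varphi(1|\mathfrak f)}\Bigr)^{12f}\in K(\mathfrak f).
\]
By (F1) the conjugates of $\varphi_{\mathfrak f}(1)$ over $K$ are the numbers $\varphi_{\mathfrak f}(A)$, so $\varphi_{\mathfrak f}(1)^n$ generates $K(\mathfrak f)$ exactly when the $|G|$ numbers $\varphi_{\mathfrak f}(A)^n$ are distinct. For $u_B^n$ one has to exclude $B=1$, since $u_1=1$.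

Schertz proved two theorems, each under its own restrictive hypothesis on $\mathfrak f$. The first says that $\varphi_{\mathfrak f}(1)^n$ and $u_B^n$ each generate $K(\mathfrak f)$ over $K$ if the order of $B$ is different from $1$ and $3$; the second is the analogous statement over $H$ for principal $\mathfrak b$. In \cite{P} it is conjectured that, apart from $B\ne1$, all these restrictions are superfluous:

\begin{quote}
\textbf{Conjecture.} \emph{Let $\mathfrak f\ne(1)$ be the conductor of $K(\mathfrak f)/K$ and $n\ge1$.}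

(a) \emph{For every integral ideal $\mathfrak b$ prime to $\mathfrak f$ with $[\mathfrak b]\ne1$ in $\mathrm{Cl}(\mathfrak f)$,
\[
K(\mathfrak f)=K\bigl(\varphi(1|\mathfrak f)^{12fn}\bigr)=K\Bigl(\bigl(\varphi(1|\mathfrak f\mathfrak b^{-1})/\varphi(1|\mathfrak f)\bigr)^{12fn}\Bigr).
\]}

(b) \emph{For every principal ideal $\mathfrak b=(\lambda)$, $\lambda\in\mathcal O$, prime to $\mathfrak f$ with $[\mathfrak b]\ne1$ in $\mathrm{Cl}(\mathfrak f)$,
\[
K(\mathfrak f)=H\bigl(\varphi(1|\mathfrak f)^{12fn}\bigr)=H\Bigl(\bigl(\varphi(\lambda|\mathfrak f)/\varphi(1|\mathfrak f)\bigr)^{12fn}\Bigr).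
\]}
\end{quote}

If $\mathfrak b=(\lambda)$, then $u_B=(\varphi(\lambda|\mathfrak f)/\varphi(1|\mathfrak f))^{12f}$. So (b) concerns the same numbers as (a), over $H$ instead of $K$, and follows from (a) since $K\subset H\subset K(\mathfrak f)$.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $K=\mathbb Q(\sqrt{-19})$, so that $H=K$, let $\omega=\frac{1+\sqrt{-19}}2$ and $\mathfrak f=(5)$. Then $\mathfrak f$ is the conductor of $K(\mathfrak f)/K$, the classes $[(2)]\ne[(2+\omega)]$ in $\mathrm{Cl}(\mathfrak f)$ have order $2$, and for every $n\ge1$ the number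
\[
\bigl(\varphi(2|\mathfrak f)/\varphi(1|\mathfrak f)\bigr)^{60n}
\]
is fixed by $\sigma([(2+\omega)])\ne1$. Hence it does not generate $K(\mathfrak f)$ over $K=H$, and the conjecture is false both in form {\rm(a)} and in form {\rm(b)}. The same holds with $2$ and $2+\omega$ interchanged.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $K$ be any imaginary quadratic field, $\mathfrak f\ne(1)$ the conductor of $K(\mathfrak f)/K$, and $n\neq0$ an integer.
\begin{enumerate}
\item[\rm(1)] $K(\mathfrak f)=K\bigl(\varphi(1|\mathfrak f)^{12fn}\bigr)$, hence also $K(\mathfrak f)=H\bigl(\varphi(1|\mathfrak f)^{12fn}\bigr)$, without exception.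
\item[\rm(2)] For every $\mathfrak b$ prime to $\mathfrak f$ with $[\mathfrak b]\ne1$ we have $K(\mathfrak f)=K(u_{[\mathfrak b]}^n)$, hence also $K(\mathfrak f)=H(u_{[\mathfrak b]}^n)$, \emph{except precisely} when $K=\mathbb Q(\sqrt{-19})$, $\mathfrak f=(5)$ and $[\mathfrak b]\in\{[(2)],[(2+\omega)]\}$. In these two cases, for every $n\ne0$, $K(u_{[\mathfrak b]}^n)$ is the subfield of index $2$ in $K(\mathfrak f)$ fixed by $\sigma$ of the other of the two classes.
\end{enumerate}
\end{theorem}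

\subsection{The idea}\label{ss:idea}

Put $\varepsilon=\varphi_{\mathfrak f}(1)$ and let $\mathbb Z[G]$ act on $K(\mathfrak f)^*$ through $\sigma$. Then $u_B=\varepsilon^{B-1}$, and $\sigma(C)$ fixes $u_B^n$ if and only if
\[
\varepsilon^{\,n(B-1)(C-1)}=1 .
\]
Take logarithms of the absolute values of all conjugates of this relation and sum against a character $\chi$ of $G$. For $n\ne0$ the relation becomes $(\bar\chi(B)-1)(\bar\chi(C)-1)\Lambda(\chi)=0$ with $\Lambda(\chi)=\sum_A\chi(A)\log|\varphi_{\mathfrak f}(A)|$. Kronecker's limit formula shows that for $\chi\ne1$ the sum $\Lambda(\chi)$ is a nonzero multiple of $L'(0,\chi_0)\prod_{\mathfrak p\mid\mathfrak f}(1-\chi_0(\mathfrak p))$, where $\chi_0$ is the primitive character attached to $\chi$, and $L'(0,\chi_0)\ne0$. Only the Euler factors can vanish. The factor at $\mathfrak p$ vanishes exactly when $\chi$ is trivial on the subgroup $D_{\mathfrak p}\subset G$ that is the preimage of the group generated by $[\mathfrak p]$ in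 $\mathrm{Cl}(\mathfrak f\mathfrak p^{-e})$, where $\mathfrak p^e$ is the exact power of $\mathfrak p$ in $\mathfrak f$. So a coincidence requires:
\begin{quote}
\emph{every character $\chi$ of $G$ with $\chi(B)\ne1\ne\chi(C)$ is trivial on some $D_{\mathfrak p}$, $\mathfrak p\mid\mathfrak f$.}
\end{quote}
In the example of Theorem \ref{thm:A} the group $G$ has order $8$. There are exactly two characters with $\chi(B)\ne1\neq\chi(C)$, and $(5)=\mathfrak p\mathfrak q$ has two prime factors. One factor takes care of one character, the other of the other. Section \ref{sec:example} does this by hand, using only (F1) and a distribution relation for $\varphi$.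

For Theorem \ref{thm:B} we turn the displayed condition into a count. If it holds with $B$ and $C$ of prime order, to which one reduces at once, then $\sum_{\mathfrak p}2/|D_{\mathfrak p}|\ge1$, so some $D_{\mathfrak p}$ is small. Then some power $\mathfrak p^{k}$ with small $k$ has a generator $\alpha\equiv1$ modulo $\mathfrak f\mathfrak p^{-e}$. If $\mathfrak f\mathfrak p^{-e}$ is large, this is hard to achieve, because $\alpha-1$ is a nonzero element of a large ideal while $\alpha$ itself is small. Only a short list of configurations survives, and they are examined according to the number of prime divisors of $\mathfrak f$.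

\section{The Klein form}\label{sec:klein}

Write $e(x)=e^{2\pi ix}$. Let $L=\mathbb Z\tau+\mathbb Z$ with $\operatorname{Im}\tau>0$, $q=e(\tau)$, $z=a\tau+b$ with $a,b\in\mathbb R$, and $X=e(z)$, $X^{1/2}=e(z/2)$. We recall
\[
\sigma(z|L)=\frac1{2\pi i}\,e^{\frac12\eta(1|L)z^2}\,(X^{1/2}-X^{-1/2})\prod_{n\ge1}\frac{(1-q^nX)(1-q^nX^{-1})}{(1-q^n)^2}
\]
and Legendre's relation $\eta(1|L)\tau-\eta(\tau|L)=2\pi i$. They give $\eta(z|L)=a\,\eta(\tau|L)+b\,\eta(1|L)=\eta(1|L)z-2\pi ia$, hence $-\frac12z\,\eta(z|L)=-\frac12\eta(1|L)z^2+\pi iaz$. Also $\eta(L)^2=2\pi i\,e(\tau/12)\prod(1-q^n)^2$ and $X^{1/2}-X^{-1/2}=-e^{-\pi iz}(1-X)$. Multiplying everything together,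
\begin{equation}\label{eq:prod}
\varphi(z|L)=-\,e^{\pi i(a-1)(a\tau+b)+\pi i\tau/6}\,(1-X)\prod_{n\ge1}(1-q^nX)(1-q^nX^{-1}).
\end{equation}

\begin{lemma}\label{lem:dist}
Let $L$ be a lattice.
\begin{enumerate}
\item[\rm(i)] $|\varphi(z|L)|$ is $L$-periodic. If $5z\in L$, then $\varphi(z+\omega|L)^{60}=\varphi(z|L)^{60}$ for all $\omega\in L$.
\item[\rm(ii)] If $L\subset L'$ has index $5$ and $5z\in L$, then $\prod_{t\in L'/L}\varphi(z+t|L)^{60}=\varphi(z|L')^{60}$.
\end{enumerate}
\end{lemma}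

\begin{proof}
(i) From $\sigma(z+\omega|L)=\pm e^{\eta(\omega)(z+\omega/2)}\sigma(z|L)$ and the linearity of $\eta$ we get
\[
\varphi(z+\omega|L)=\pm e^{\frac12(\eta(\omega)z-\eta(z)\omega)}\varphi(z|L).
\]
The form $(u,v)\mapsto\eta(u)v-\eta(v)u$ is $\mathbb R$-bilinear and alternating, and by Legendre's relation it takes values in $2\pi i\mathbb Z$ on $L\times L$. So it is purely imaginary on $\mathbb C\times\mathbb C$, which gives the periodicity of $|\varphi|$. If $5z\in L$, then $\eta(\omega)z-\eta(z)\omega\in\frac{2\pi i}5\mathbb Z$ and the factor is a $10$th root of unity.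

(ii) Since $5L'\subset L$, we have $5(z+t)\in L$ for $t\in L'$, so by (i) the factors on the left depend only on $t$ modulo $L$. Since $L'/L$ has prime order $5$, there is a basis with $L=c(\mathbb Z\tau+\mathbb Z)$, $L'=c(\mathbb Z\tau+\frac15\mathbb Z)$, $\operatorname{Im}\tau>0$; by \eqref{eq:hom} we may take $c=1$. Let $z=a\tau+b$, so $5a\in\mathbb Z$. Adding $j/5$ to $z$ replaces $b$ by $b+\frac j5$ and $X$ by $e(j/5)X$. By \eqref{eq:prod} and $\prod_{j=0}^4(1-e(\pm j/5)Y)=1-Y^5$,
\[
\prod_{j=0}^4\varphi(z+\tfrac j5|L)=-e^{\pi i(a-1)(5a\tau+5b+2)+5\pi i\tau/6}(1-X^5)\prod_{n\ge1}(1-q^{5n}X^5)(1-q^{5n}X^{-5}).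
\]
On the other hand $5L'=\mathbb Z\cdot5\tau+\mathbb Z$ and $5z=a\cdot5\tau+5b$. So by \eqref{eq:hom} the number $\varphi(z|L')$ equals, up to a $12$th root of unity, the expression \eqref{eq:prod} with $\tau,b,q,X$ replaced by $5\tau,5b,q^5,X^5$. The product above is $e^{2\pi i(a-1)}=e(a)$ times that expression. As $5a\in\mathbb Z$, the $60$th powers agree.
\end{proof}

\section{The counterexample}\label{sec:example}

Let $K=\mathbb Q(\sqrt{-19})$, of class number $1$, and $\omega=\frac{1+\sqrt{-19}}2$, so that $\mathcal O=\mathbb Z[\omega]$, $\omega\bar\omega=5$ and $\omega+\bar\omega=1$. Put $\mathfrak p=(\omega)$, $\mathfrak q=(\bar\omega)$, $\mathfrak f=\mathfrak p\mathfrak q=(5)$. What makes this field special is that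
\begin{equation}\label{eq:special}
\omega\equiv1\bmod\mathfrak q,\qquad\bar\omega\equiv1\bmod\mathfrak p :
\end{equation}
each of the two primes is trivial in the ray class group modulo the other.

Taking residues modulo $\mathfrak p$ and modulo $\mathfrak q$ we have
\[
G=\mathrm{Cl}(\mathfrak f)=(\mathbb F_5^*\times\mathbb F_5^*)/\{\pm(1,1)\},\qquad|G|=8 .
\]
The ray class fields modulo proper divisors of $(5)$ have degree $|\mathbb F_5^*/\{\pm1\}|=2$ or $1$ over $K$, so $(5)$ is the conductor of $K(\mathfrak f)/K$. Let $x$ and $y$ be the classes of $(2,1)$ and $(1,2)$. Then $\langle x\rangle=\ker(G\to\mathrm{Cl}(\mathfrak q))$ and $\langle y\rangle=\ker(G\to\mathrm{Cl}(\mathfrak p))$ have order $4$, and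
\[
x^2=(-1,1)=(1,-1)=y^2\ne1 .
\]
Put $B=[(2)]=(2,2)=xy$. By \eqref{eq:special}, $2+\omega$ is $2$ modulo $\mathfrak p$ and $3$ modulo $\mathfrak q$, so $C=[(2+\omega)]=(2,3)=xy^{-1}$. Neither $B$ nor $C$ is trivial, $B^2=x^2y^2=1$, $C^2=x^2y^{-2}=1$ and $BC=x^2\ne1$. So $B\neq C$ both have order $2$.

Let $\varepsilon=\varphi_{\mathfrak f}(1)=\varphi(1|5\mathcal O)^{60}$. By (F1) and homogeneity $\varepsilon^{\sigma([(\lambda)])}=\varphi(\lambda|5\mathcal O)^{60}$ for $\lambda\in\mathcal O$ prime to $5$.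

\begin{lemma}\label{lem:norm}
$\displaystyle\prod_{A\in\langle x\rangle}\varepsilon^{\sigma(A)}=1$ and $\displaystyle\prod_{A\in\langle y\rangle}\varepsilon^{\sigma(A)}=1$.
\end{lemma}

\begin{proof}
The elements of $\langle x\rangle$ are, without repetition, the classes of the residues $\lambda$ modulo $5\mathcal O$ with $\lambda\equiv1$ mod $\mathfrak q$ and $\lambda\notin\mathfrak p$. There are five residues $1+t$, $t\in\mathfrak q/5\mathcal O$, and they represent each residue modulo $\mathfrak p$ once. So exactly one of them lies in $\mathfrak p$; by \eqref{eq:special} it is $\omega$. Apply Lemma \ref{lem:dist} with $L=5\mathcal O$, $L'=\mathfrak q$, $z=1$, and then homogeneity with $c=\omega$: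
\[
\prod_{A\in\langle x\rangle}\varepsilon^{\sigma(A)}
=\frac{\prod_{t\in\mathfrak q/5\mathcal O}\varphi(1+t|5\mathcal O)^{60}}{\varphi(\omega|5\mathcal O)^{60}}
=\frac{\varphi(1|\mathfrak q)^{60}}{\varphi(\omega|\omega\bar\omega\mathcal O)^{60}}
=\frac{\varphi(1|\mathfrak q)^{60}}{\varphi(1|\bar\omega\mathcal O)^{60}}=1 ,
\]
because $\bar\omega\mathcal O=\mathfrak q$. The second statement follows by interchanging $\omega$ and $\bar\omega$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]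
From $x^2=y^2$ and $x^4=1$ we get $xy^{-1}=x^3y$, $xy^2=x^3$ and $xy^3=x^3y$. Hence in $\mathbb Z[G]$
\[
(B-1)(C-1)=1+x^2-xy-x^3y=(1+x+x^2+x^3)-x\,(1+y+y^2+y^3).
\]
By Lemma \ref{lem:norm} both terms on the right send $\varepsilon$ to $1$. Therefore $u_B^{\sigma(C)}/u_B=\varepsilon^{(B-1)(C-1)}=1$, and $u_B^n=(\varphi(2|\mathfrak f)/\varphi(1|\mathfrak f))^{60n}$ is fixed by $\sigma(C)\neq1$ for every $n$. The formula is symmetric in $B$ and $C$, so $u_C^n$ is fixed by $\sigma(B)$.
\end{proof}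

It is instructive to see this through characters, as announced in \S\ref{ss:idea}. If $\chi(B)\ne1\ne\chi(C)$, then $\chi(xy)=\chi(xy^{-1})=-1$, so $\chi(x)^2=\chi(BC)=1$ and $\chi(y)=-\chi(x)$. Thus $(\chi(x),\chi(y))$ is $(1,-1)$ or $(-1,1)$, and $\chi$ is trivial on $\langle x\rangle$ or on $\langle y\rangle$. Lemma \ref{lem:norm} implies that in $K(\mathfrak f)^*\otimes\mathbb C$ the element $\varepsilon$ has no component along characters trivial on $\langle x\rangle$ or on $\langle y\rangle$, so $\varepsilon^{(B-1)(C-1)}$ has no component at all. The remaining sections show that such a conspiracy happens nowhere else.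

\section{The analytic criterion}\label{sec:criterion}

\subsection{Kronecker's limit formula}

\begin{lemma}\label{lem:kron}
Let $L$ be a lattice of covolume $V$ and $z\in\mathbb C\setminus L$. The function $E(s,z)=\sum_{\omega\in L}|z+\omega|^{-2s}$, $\operatorname{Re}s>1$, continues meromorphically to $\mathbb C$, with $E(0,z)=0$ and $E'(0,z)=-2\log|\varphi(z|L)|$ (derivative in $s$).
\end{lemma}

\begin{proof}
For $\omega\in L$ let $e_\omega(z)=e(\operatorname{Im}(z\bar\omega)/V)$; these are the characters of $\mathbb C/L$. Poisson summation for a Gaussian gives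
\[
\theta(t):=\sum_{\omega\in L}e^{-\pi t|z+\omega|^2/V}=t^{-1}\sum_{\omega\in L}e_\omega(z)\,e^{-\pi|\omega|^2/(tV)} .
\]
Let $\hat\theta(t)=\sum_{0\ne\omega\in L}e_\omega(z)e^{-\pi t|\omega|^2/V}$. Now $(V/\pi)^s\Gamma(s)E(s,z)=\int_0^\infty\theta(t)t^{s-1}dt$. Splitting at $t=1$ and substituting $t\mapsto1/t$ in the part over $(0,1)$,
\[
(V/\pi)^s\,\Gamma(s)E(s,z)=\int_1^\infty\theta(t)t^{s-1}dt+\frac1{s-1}+\int_1^\infty\hat\theta(t)t^{-s}dt .
\]
Both integrals are entire in $s$ and smooth in $z\notin L$. So $E(s,z)$ has a single pole, at $s=1$, with residue $\pi/V$. Since $\Gamma(s)\sim1/s$ at $0$, $E(0,z)=0$ and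
\[
E'(0,z)=R(z):=\int_1^\infty\theta(t)\frac{dt}t-1+\int_1^\infty\hat\theta(t)\,dt .
\]
We compare $R$ with $-2\log|\varphi|$: we show that $R+2\log|\varphi|$ is constant and that both terms have mean $0$ over $\mathbb C/L$.

The function $R$ is $L$-periodic. The mean of $\theta(t)$ over $\mathbb C/L$ is $\frac1V\int_{\mathbb C}e^{-\pi t|x|^2/V}dx=1/t$ and that of $\hat\theta(t)$ is $0$, so $R$ has mean $\int_1^\infty t^{-2}dt-1=0$. Near $z=0$ the term $\omega=0$ of $\theta$ gives $R(z)=-2\log|z|+O(1)$. Finally, for the Laplacian $\Delta=4\partial_z\partial_{\bar z}$ we have $\Delta|x|^{-2s}=4s^2|x|^{-2s-2}$, hence $\Delta E(s,z)=4s^2E(s+1,z)$, first for $\operatorname{Re}s>1$ and then for all $s$ by continuation. The right side is $4s\pi/V+O(s^2)$ at $s=0$, so $\Delta R=4\pi/V$ off $L$.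

Write the $\mathbb R$-linear map $\eta$ as $\eta(z|L)=\alpha z+\beta\bar z$. Legendre's relation $\eta(\omega_2)\omega_1-\eta(\omega_1)\omega_2=2\pi i$ reads $\beta\cdot2i\operatorname{Im}(\omega_1\bar\omega_2)=2\pi i$, and $\operatorname{Im}(\omega_1\bar\omega_2)=V$, so $\beta=\pi/V$. Hence
\[
\log|\varphi(z|L)|=-\tfrac12\operatorname{Re}(\alpha z^2)-\tfrac{\pi}{2V}|z|^2+\log|\sigma(z|L)|+\text{const},
\]
and $\Delta(2\log|\varphi|)=-4\pi/V$ off $L$. Also $|\varphi|$ is $L$-periodic by Lemma \ref{lem:dist}(i), and $2\log|\varphi(z|L)|=2\log|z|+O(1)$ near $0$. So $R+2\log|\varphi|$ is periodic, harmonic off $L$ and bounded near $L$; it is therefore constant.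

It remains to see that $\log|\varphi|$ has mean $0$; then the constant is $0$. By homogeneity let $L=\mathbb Z\tau+\mathbb Z$. For $z=a\tau+b$ with $0<a<1$, \eqref{eq:prod} gives
\[
|\varphi(z|L)|=|q|^{\frac12(a^2-a+\frac16)}\,|1-X|\prod_{n\ge1}|1-q^nX|\,|1-q^nX^{-1}|,
\]
where $|X|=|q|^a<1$ and $|q^nX^{-1}|=|q|^{n-a}<1$. Since $\int_0^1\log|1-re(b)|\,db=0$ for $0\le r<1$, the integral over $b$ of the logarithm of every factor but the first is $0$, and $\int_0^1(a^2-a+\frac16)\,da=0$.
\end{proof}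

\subsection{Which components of $\log|\varphi_{\mathfrak f}|$ vanish}

We use one more classical fact.

\medskip
\noindent\textbf{(F2)} (Hecke.) \emph{For a primitive ray class character $\chi_0\neq1$ of $K$ with conductor $\mathfrak f_\chi$ the function $(|d_K|N\mathfrak f_\chi)^{s/2}(2\pi)^{-s}\Gamma(s)L(s,\chi_0)$ is entire, with a functional equation relating $s,\chi_0$ to $1-s,\bar\chi_0$, and $L(1,\bar\chi_0)\ne0$.} Hence $L(s,\chi_0)$ has a simple zero at $s=0$.
\medskip

For a prime $\mathfrak p\mid\mathfrak f$ with exact exponent $e_{\mathfrak p}$ let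
\[
\mathfrak g_{\mathfrak p}=\mathfrak f\mathfrak p^{-e_{\mathfrak p}},\qquad I_{\mathfrak p}=\ker\bigl(G\to\mathrm{Cl}(\mathfrak g_{\mathfrak p})\bigr),\qquad
D_{\mathfrak p}=\text{the preimage in }G\text{ of }\langle[\mathfrak p]\rangle\subset\mathrm{Cl}(\mathfrak g_{\mathfrak p}).
\]
(These correspond to the inertia and decomposition groups of $\mathfrak p$.) Let $\widehat G$ be the character group of $G$.

\begin{lemma}\label{lem:Lambda}
For $1\ne\chi\in\widehat G$ we have $\Lambda(\chi):=\sum_{A\in G}\chi(A)\log|\varphi_{\mathfrak f}(A)|\ne0$ if and only if $\chi|_{D_{\mathfrak p}}\ne1$ for all $\mathfrak p\mid\mathfrak f$.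
\end{lemma}

\begin{proof}
Let $w(\mathfrak f)$ be the number of units $\equiv1$ modulo $\mathfrak f$, and let $\mathfrak a\in A$ be integral. The integral ideals in $A$ are the $x\mathfrak a$ with $x\in\mathfrak a^{-1}$ and $x\equiv1$ modulo $\mathfrak f$, that is, $x\in1+\mathfrak f\mathfrak a^{-1}$ because $\mathfrak a$ is prime to $\mathfrak f$. Each arises from $w(\mathfrak f)$ values of $x$. So the partial zeta function of $A$ is
\[
\zeta(s,A)=\frac{N\mathfrak a^{-s}}{w(\mathfrak f)}\sum_{\omega\in\mathfrak f\mathfrak a^{-1}}|1+\omega|^{-2s}.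
\]
Here $1\notin\mathfrak f\mathfrak a^{-1}$, since $\mathfrak a$ is prime to $\mathfrak f\ne(1)$. By Lemma \ref{lem:kron},
\[
\zeta'(0,A)=-\frac2{w(\mathfrak f)}\log|\varphi(1|\mathfrak f\mathfrak a^{-1})|=-\frac1{6f\,w(\mathfrak f)}\log|\varphi_{\mathfrak f}(A)| .
\]
Multiply by $\chi(A)$ and sum. If $\chi_0$ is the primitive character attached to $\chi$, then $\sum_A\chi(A)\zeta(s,A)=L(s,\chi_0)\prod_{\mathfrak p\mid\mathfrak f}(1-\chi_0(\mathfrak p)N\mathfrak p^{-s})$. As $L(0,\chi_0)=0$ by (F2),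
\[
\Lambda(\chi)=-6f\,w(\mathfrak f)\,L'(0,\chi_0)\prod_{\mathfrak p\mid\mathfrak f}\bigl(1-\chi_0(\mathfrak p)\bigr),\qquad L'(0,\chi_0)\ne0 .
\]
Finally, $\chi_0(\mathfrak p)=1$ means that $\mathfrak p\nmid\mathfrak f_\chi$, i.e.\ $\chi$ factors through $\mathrm{Cl}(\mathfrak g_{\mathfrak p})$, and that the induced character is $1$ on $[\mathfrak p]$. Together this says $\chi|_{D_{\mathfrak p}}=1$.
\end{proof}

\subsection{Bad pairs}

\begin{definition}
A pair $(B,C)$ of elements of $G\setminus\{1\}$ is \emph{bad} if every $\chi\in\widehat G$ with $\chi(B)\ne1\neq\chi(C)$ is trivial on some $D_{\mathfrak p}$, $\mathfrak p\mid\mathfrak f$.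
\end{definition}

\begin{lemma}\label{lem:bad}
Let $n\ne0$, $B\neq1$ and $C\ne1$. If $\sigma(C)$ fixes $u_B^n$, then $(B,C)$ is bad. If $\sigma(C)$ fixes $\varphi_{\mathfrak f}(1)^n$, then $(C,C)$ is bad.
\end{lemma}

\begin{proof}
Let $l(A)=\log|\varphi_{\mathfrak f}(A)|$. In the first case apply $\sigma(A)$ to the relation $(u_B^n)^{\sigma(C)}=u_B^n$, take logarithms of absolute values and divide by $n$: $l(ABC)-l(AC)-l(AB)+l(A)=0$ for all $A$. Multiplying by $\chi(A)$ and summing gives $(\bar\chi(B)-1)(\bar\chi(C)-1)\Lambda(\chi)=0$. In the second case we get in the same way $l(AC)=l(A)$ and $(\bar\chi(C)-1)\Lambda(\chi)=0$. Now use Lemma \ref{lem:Lambda}.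
\end{proof}

The hypothesis that $\mathfrak f$ is the conductor enters only through the following consequence. If $I_{\mathfrak p}=1$, then $K(\mathfrak f)=K(\mathfrak g_{\mathfrak p})$ and the conductor divides $\mathfrak g_{\mathfrak p}$. So, if $\mathfrak f$ is the conductor,
\begin{equation}\label{eq:star}
I_{\mathfrak p}\ne1\quad\text{for all }\mathfrak p\mid\mathfrak f .
\end{equation}
Without \eqref{eq:star} a group $D_{\mathfrak p}$ could be trivial. Then every $\Lambda(\chi)$ with $\chi\ne1$ would vanish, and every pair would be bad.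

\begin{proposition}\label{prop:bad}
Let $\mathfrak f\ne(1)$ satisfy \eqref{eq:star}. If a bad pair $(B,C)$ exists, then $K=\mathbb Q(\sqrt{-19})$, $\mathfrak f=(5)$ and $\{B,C\}=\{[(2)],[(2+\omega)]\}$ with $\omega=\frac{1+\sqrt{-19}}2$.
\end{proposition}

\begin{proof}[Proof of Theorem \ref{thm:B}, given Proposition \ref{prop:bad}]
A proper subfield $K(v)$ of $K(\mathfrak f)$ is fixed by some $\sigma(C)\ne1$. For $v=\varphi_{\mathfrak f}(1)^n$ the pair $(C,C)$ would be bad, but by Proposition \ref{prop:bad} the two members of a bad pair are distinct. This proves (1). For $v=u_B^n$ the pair $(B,C)$ would be bad, so we are in one of the two exceptional cases. There, by Lemma \ref{lem:bad} and Proposition \ref{prop:bad}, the stabilizer of $u_B^n$ is contained in $\{1,\sigma(C)\}$ with $C$ the other class. It contains $\sigma(C)$ by Theorem \ref{thm:A}, which for negative $n$ is applied to the inverse. Generation over $H$ follows from generation over $K$, and in the exceptional cases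 $H=K$.
\end{proof}

The simplest instance of Proposition \ref{prop:bad} is worth recording, as it will be used repeatedly.

\begin{lemma}\label{lem:cyclic}
Let \eqref{eq:star} hold. If $G$ is cyclic, there is no bad pair.
\end{lemma}

\begin{proof}
A faithful character is nontrivial on $B$, on $C$ and on every $D_{\mathfrak p}\supset I_{\mathfrak p}\neq1$.
\end{proof}

The rest of the paper proves Proposition \ref{prop:bad}. Sections \ref{sec:count} and \ref{sec:arith} prepare the count and the arithmetic; Sections \ref{sec:t1}--\ref{sec:t2} treat the possible numbers of prime divisors of $\mathfrak f$, in the order $1$; $\ge4$; $3$; $2$. The exception appears at the very end, in Section \ref{sec:t2}.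

\section{Counting characters}\label{sec:count}

From now on \eqref{eq:star} holds. If $(B,C)$ is bad, then so is $(B^i,C^j)$ whenever $B^i\ne1\ne C^j$, because $\chi(B^i)\ne1$ implies $\chi(B)\neq1$. Therefore, \textbf{until Section \ref{sec:end}, $(B,C)$ is a bad pair with $B$ and $C$ of prime orders $\ell$ and $\ell'$.} Put
\[
T=\langle B,C\rangle,\qquad \mathcal X=\{\chi\in\widehat G:\chi(B)\ne1\ne\chi(C)\},\qquad D^\perp=\{\chi\in\widehat G:\chi|_D=1\},
\]
\[
m_{\mathfrak p}=|I_{\mathfrak p}|\ge2,\quad k_{\mathfrak p}=\text{order of }[\mathfrak p]\text{ in }\mathrm{Cl}(\mathfrak g_{\mathfrak p}),\quad n_{\mathfrak p}=|D_{\mathfrak p}|=m_{\mathfrak p}k_{\mathfrak p},\quad v_{\mathfrak p}=\frac{|\mathcal X\cap D_{\mathfrak p}^\perp|}{|\mathcal X|}.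
\]
The set $\mathcal X$ is not empty, since $\widehat G$ is not the union of the two proper subgroups $\langle B\rangle^\perp$ and $\langle C\rangle^\perp$. Badness says $\mathcal X\subset\bigcup_{\mathfrak p}D_{\mathfrak p}^\perp$, and in particular
\begin{equation}\label{eq:sum}
\sum_{\mathfrak p\mid\mathfrak f}v_{\mathfrak p}\ge1 .
\end{equation}
We need to know how large $v_{\mathfrak p}$ can be. ``On average'' $D_{\mathfrak p}^\perp$ meets $\mathcal X$ in a proportion $1/n_{\mathfrak p}$, and the next lemma describes the possible deviation.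

\begin{lemma}\label{lem:v}
$v_{\mathfrak p}=0$ if $B\in D_{\mathfrak p}$ or $C\in D_{\mathfrak p}$, and $v_{\mathfrak p}=1/n_{\mathfrak p}$ if $D_{\mathfrak p}\cap T=1$. In the only remaining case $T\cong(\mathbb Z/\ell)^2$, and $D_{\mathfrak p}\cap T$ is a subgroup of order $\ell$ different from $\langle B\rangle$ and $\langle C\rangle$; then $v_{\mathfrak p}=\frac{\ell}{(\ell-1)n_{\mathfrak p}}$.
\end{lemma}

\begin{proof}
The first statement is clear from the definition of $\mathcal X$. Let $\mathcal X_T=\{\psi\in\widehat T:\psi(B)\ne1\ne\psi(C)\}$; then $\mathcal X$ is the preimage of $\mathcal X_T$ under the surjective restriction map $\widehat G\to\widehat T$, so $|\mathcal X|=|\mathcal X_T|\,|G|/|T|$. The group $D_{\mathfrak p}^\perp$ has $|G|/n_{\mathfrak p}$ elements. It maps onto the annihilator $(T\cap D_{\mathfrak p})^\perp$ in $\widehat T$, which has $|T|/|T\cap D_{\mathfrak p}|$ elements, because characters of $TD_{\mathfrak p}/D_{\mathfrak p}\cong T/(T\cap D_{\mathfrak p})$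 extend to $G/D_{\mathfrak p}$. The fibers have equal size, so
\[
v_{\mathfrak p}=\frac{|\mathcal X_T\cap(T\cap D_{\mathfrak p})^\perp|}{|\mathcal X_T|}\cdot\frac{|T\cap D_{\mathfrak p}|}{n_{\mathfrak p}} .
\]
If $T\cap D_{\mathfrak p}=1$ this is $1/n_{\mathfrak p}$. Let $T\cap D_{\mathfrak p}\ne1$ contain neither $B$ nor $C$. If $\ell\ne\ell'$ or $\langle B\rangle=\langle C\rangle$, then $T$ is cyclic of order $\ell\ell'$ or $\ell$, and each of its nontrivial subgroups contains $B$ or $C$. So $T\cong(\mathbb Z/\ell)^2$ and $T\cap D_{\mathfrak p}$ is a third line. Its annihilator has order $\ell$, and the $\ell-1$ nontrivial characters in it have that line as kernel, so they lie in $\mathcal X_T$. Since $|\mathcal X_T|=(\ell-1)^2$, the formula follows.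
\end{proof}

We say that we are in the \emph{Klein case} if $T\cong(\mathbb Z/2)^2$; the third line is then $\langle BC\rangle$.

\begin{corollary}\label{cor:v}
\begin{enumerate}
\item[\rm(a)] $v_{\mathfrak p}\le2/n_{\mathfrak p}$, and $v_{\mathfrak p}=0$ if $D_{\mathfrak p}=G$.
\item[\rm(b)] If $n_{\mathfrak p}\ge3$, then $v_{\mathfrak p}\le\frac12$. Equality holds only if either $n_{\mathfrak p}=4$, we are in the Klein case and $D_{\mathfrak p}\cap T=\langle BC\rangle$; or $n_{\mathfrak p}=3$ and $T\cong(\mathbb Z/3)^2$.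
\item[\rm(c)] In the Klein case $v_{\mathfrak p}\le1/n_{\mathfrak p}$ unless $BC\in D_{\mathfrak p}$, and $v_{\mathfrak p}\le\frac12,\frac13,\frac14$ according as $n_{\mathfrak p}=4$; $n_{\mathfrak p}\in\{3,6\}$; $n_{\mathfrak p}=5$ or $n_{\mathfrak p}\ge7$.
\item[\rm(d)] If we are not in the Klein case and $n_{\mathfrak p}\ge4$, then $v_{\mathfrak p}\le\frac14$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) is immediate. For the rest note that $\ell\mid n_{\mathfrak p}$ in the third-line case. There $v_{\mathfrak p}=2/n_{\mathfrak p}$ with $n_{\mathfrak p}$ even if $\ell=2$; $v_{\mathfrak p}=3/(2n_{\mathfrak p})$ with $3\mid n_{\mathfrak p}$ if $\ell=3$; and $v_{\mathfrak p}\le1/(\ell-1)\le\frac14$ if $\ell\ge5$. In all other cases $v_{\mathfrak p}\le1/n_{\mathfrak p}$. Reading off values gives (b)--(d).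
\end{proof}

\section{Arithmetic of the groups $D_{\mathfrak p}$}\label{sec:arith}

Let $h=|\mathrm{Cl}(1)|$, $w=|\mathcal O^*|$, $\Phi(\mathfrak m)=|(\mathcal O/\mathfrak m)^*|$, $U=\ker(G\to\mathrm{Cl}(1))$, and let $t$ be the number of primes dividing $\mathfrak f$. By the exact sequence $\mathcal O^*\to(\mathcal O/\mathfrak f)^*\to G\to\mathrm{Cl}(1)\to1$, the group $U$ is the quotient of $(\mathcal O/\mathfrak f)^*$ by the image of the units. For $\mathfrak p\mid\mathfrak f$ we call $\mathfrak p^{e_{\mathfrak p}}$ the \emph{part} of $\mathfrak f$ at $\mathfrak p$.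

\begin{lemma}\label{lem:units}
\begin{enumerate}
\item[\rm(a)] $I_{\mathfrak p}\cong(\mathcal O/\mathfrak p^{e_{\mathfrak p}})^*/\operatorname{im}\{\zeta\in\mathcal O^*:\zeta\equiv1\bmod\mathfrak g_{\mathfrak p}\}$. If $N\mathfrak p=2$, then $e_{\mathfrak p}\ge2$.
\item[\rm(b)] If $t\ge2$, no unit $\zeta\neq1$ is $\equiv1$ mod $\mathfrak f$, and $|G|=h\,\Phi(\mathfrak f)/w$.
\item[\rm(c)] If $t\ge3$, no unit $\zeta\ne1$ is $\equiv1$ mod $\mathfrak g_{\mathfrak p}$, and $m_{\mathfrak p}=\Phi(\mathfrak p^{e_{\mathfrak p}})\ge\max(2,N\mathfrak p-1)$.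
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An element of $(\mathcal O/\mathfrak f)^*$ becomes trivial in $\mathrm{Cl}(\mathfrak g_{\mathfrak p})$ iff, after multiplication by a unit, it is $\equiv1$ mod $\mathfrak g_{\mathfrak p}$; the residues $\equiv1$ mod $\mathfrak g_{\mathfrak p}$ form the group $(\mathcal O/\mathfrak p^{e_{\mathfrak p}})^*$. If $N\mathfrak p=2$ and $e_{\mathfrak p}=1$ this group is trivial, contrary to \eqref{eq:star}.

(b), (c) For a unit $\zeta\ne1$ the norm $N(\zeta-1)$ is $4,3,2,1$ according as $\zeta$ has order $2,3,4,6$. If an ideal $\mathfrak c$ with two distinct prime factors divides $\zeta-1$, then $N\mathfrak c\ge4$. So $\zeta=-1$ and $\mathfrak c=(2)$ is a product of two distinct primes of norm $2$. By (a) neither $\mathfrak f$ (if $t\ge2$) nor $\mathfrak g_{\mathfrak p}$ (if $t\ge3$) is of this form. The rest follows from (a), the exact sequence and \eqref{eq:star}.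
\end{proof}

The decisive tool is elementary. By definition of $k_{\mathfrak p}$ there is
\begin{equation}\label{eq:alpha}
\alpha\in\mathcal O\quad\text{with}\quad\mathfrak p^{k_{\mathfrak p}}=(\alpha),\qquad\alpha\equiv1\bmod\mathfrak g_{\mathfrak p},\qquad\alpha\ne1 .
\end{equation}
Hence $\mathfrak g_{\mathfrak p}\mid\alpha-1\neq0$, and
\begin{equation}\label{eq:size}
N\mathfrak g_{\mathfrak p}\ \bigm|\ N(\alpha-1)=N\alpha+1-\operatorname{Tr}\alpha\le\bigl(1+N\mathfrak p^{k_{\mathfrak p}/2}\bigr)^2 .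
\end{equation}
In other words,
\begin{equation}\label{eq:y}
N\mathfrak p^{k_{\mathfrak p}}\ge y_{\mathfrak p}^2,\qquad y_{\mathfrak p}=\sqrt{N\mathfrak g_{\mathfrak p}}-1 .
\end{equation}
Moreover, for any $\alpha\in\mathcal O\setminus\mathbb Q$ the discriminant of its minimal polynomial is
\begin{equation}\label{eq:disc}
(\operatorname{Tr}\alpha)^2-4N\alpha=d_Kc^2,\quad c\ge1;\qquad\text{in particular}\quad|d_K|\le4N\alpha .
\end{equation}
So a small $k_{\mathfrak p}$ bounds $N\mathfrak g_{\mathfrak p}$, and a small $N\alpha$ bounds $|d_K|$.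

We list the solutions $(N\mathfrak p,e)$ of $\Phi(\mathfrak p^e)=N\mathfrak p^{e-1}(N\mathfrak p-1)=j$ for small $j$:
\begin{equation}\label{eq:Phi}
\begin{aligned}
&j=2:\ (2,2),(3,1);\qquad j=3:\ (4,1);\qquad j=4:\ (5,1),(2,3);\\
&j=6:\ (7,1),(3,2);\qquad j=8:\ (9,1),(2,4).
\end{aligned}
\end{equation}
Since over each rational prime there are at most two primes of $K$, and since $e_{\mathfrak p}\ge2$ if $N\mathfrak p=2$, we have:
\begin{equation}\label{eq:list}
\text{at most two parts of }\mathfrak f\text{ have norm }3,\text{ two norm }4,\text{ two norm }5,\text{ and all others have norm}\ge7.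
\end{equation}
Finally we use the class numbers

\medskip
\noindent\textbf{(F3)} $h=2$ for $d_K=-15,-20,-35$; $h=4$ for $d_K=-39$; and $h=1$ for all other $d_K$ with $|d_K|\le20$.

\section{One prime divisor}\label{sec:t1}

This case shows how the counting and the arithmetic interact. Let $\mathfrak f=\mathfrak p^e$. By \eqref{eq:sum}, $v_{\mathfrak p}\geq1$. Now $n_{\mathfrak p}\ge m_{\mathfrak p}\ge2$, and $n_{\mathfrak p}\ge3$ is impossible by Corollary \ref{cor:v}(b). So $n_{\mathfrak p}=2$, and by Lemma \ref{lem:v} the value $v_{\mathfrak p}=1$ occurs only in the Klein case. Here $\mathfrak g_{\mathfrak p}=(1)$ and $I_{\mathfrak p}=U$, so $|U|=2$, $k_{\mathfrak p}=1$ and $\mathfrak p$ is principal. As $G$ contains a Klein four-group, $|G|=2h\ge4$, so $h>1$, $\mathcal O^*=\{\pm1\}$ and $\Phi(\mathfrak f)\in\{2,4\}$. By \eqref{eq:Phi}, $N\mathfrak p\in\{2,3,5\}$, and a generator of $\mathfrak p$ is not rational. Now \eqref{eq:disc} gives $|d_K|\le20$, so $d_K\in\{-15,-20\}$ by (F3).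

A generator $\frac{u+v\sqrt{d_K}}2$ of $\mathfrak p$ satisfies $u^2+|d_K|v^2=4N\mathfrak p\in\{8,12,20\}$. For $d_K=-15$ this is unsolvable. For $d_K=-20$ the only possibility is $N\mathfrak p=5$, $\mathfrak f=\mathfrak p=(\sqrt{-5})$, and $|G|=2\cdot4/2=4$. A prime $\mathfrak p_3$ of norm $3$ satisfies $\mathfrak p_3^2=(2\pm\sqrt{-5})$ for one choice of the sign, and $2\pm\sqrt{-5}\equiv2\not\equiv\pm1$ mod $\sqrt{-5}$. So $[\mathfrak p_3]^2\ne1$, $[\mathfrak p_3]$ has order $4$, and $G$ is cyclic. This contradicts Lemma \ref{lem:cyclic}.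

\section{Four or more prime divisors}\label{sec:t4}

If $\mathfrak f$ has many prime divisors, all $\mathfrak g_{\mathfrak p}$ are large, so all $k_{\mathfrak p}$ are large relative to $\log N\mathfrak p$ by \eqref{eq:y}, and the sum in \eqref{eq:sum} is too small. We show that
\[
\sum_{\mathfrak p\mid\mathfrak f}\frac2{n_{\mathfrak p}}<1\qquad(t\ge4),
\]
which contradicts \eqref{eq:sum} and Corollary \ref{cor:v}(a). Recall $n_{\mathfrak p}=m_{\mathfrak p}k_{\mathfrak p}$ with $m_{\mathfrak p}\ge\max(2,N\mathfrak p-1)$.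

\smallskip
\emph{The range $4\le t\le7$.} By \eqref{eq:list}, $N\mathfrak g_{\mathfrak p}$ is at least the product of the first $t-1$ terms of $3,3,4,4,5,5$. This gives the lower bound for $y_{\mathfrak p}^2$ in the table, and \eqref{eq:y} then gives lower bounds for $k_{\mathfrak p}$ and $n_{\mathfrak p}$, entered as a pair $k,n$. In the last two columns $y^2$ stands for the entry of the third column. If $9\le N\mathfrak p<y^2$, then $k_{\mathfrak p}\ge2$ and $m_{\mathfrak p}\ge8$; if $N\mathfrak p\ge y^2$, only $n_{\mathfrak p}\ge N\mathfrak p-1$ is used, and only the bound for $n_{\mathfrak p}$ is entered.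

\begin{center}
\begin{tabular}{c|c|c|ccccc|c|c}
$t$ & $N\mathfrak g_{\mathfrak p}\ge$ & $y_{\mathfrak p}^2\ge$ & $N\mathfrak p=2$ & $3$ & $4$ & $5$ & $7$ & $9\le N\mathfrak p<y^2$ & $N\mathfrak p\ge y^2$\\ \hline
$4$ & $36$ & $25$ & $5,10$ & $4,8$ & $3,9$ & $2,8$ & $2,12$ & $2,16$ & $24$\\
$5$ & $144$ & $121$ & $7,14$ & $5,10$ & $4,12$ & $3,12$ & $3,18$ & $2,16$ & $120$\\
$6$ & $720$ & $667$ & $10,20$ & $6,12$ & $5,15$ & $5,20$ & $4,24$ & $2,16$ & $666$\\
$7$ & $3600$ & $3481$ & $12,24$ & $8,16$ & $6,18$ & $6,24$ & $5,30$ & $2,16$ & $3480$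
\end{tabular}
\end{center}

\noindent One entry needs a better bound. For $t=4$ and $N\mathfrak p=3$ at most one other part has norm $3$, so $N\mathfrak g_{\mathfrak p}\ge3\cdot4\cdot4=48$, $y_{\mathfrak p}^2>35$, and $3^{k_{\mathfrak p}}>35$ gives $k_{\mathfrak p}\ge4$.

The table shows $n_{\mathfrak p}\ge2t$ in all cases, hence $\sum2/n_{\mathfrak p}\le1$, with equality only if $n_{\mathfrak p}=2t$ for all $\mathfrak p$. For $t=7$ the value $n_{\mathfrak p}=2t$ never occurs. For $t=5,6$ it occurs only when $N\mathfrak p=3$, and at most two primes have norm $3$. For $t=4$ equality requires $N\mathfrak p\in\{3,5\}$ and $n_{\mathfrak p}=8$ for all four primes. Then $\mathfrak f$ is the product of two primes of norm $3$ and two primes of norm $5$, with exponents $1$ because a larger exponent would give $m_{\mathfrak p}\ge6$ with $k_{\mathfrak p}\ge4$, or $m_{\mathfrak p}\ge20$. For $N\mathfrak p=5$ we get $N\mathfrak g_{\mathfrak p}=45$, $y_{\mathfrak p}^2>32$, $k_{\mathfrak p}\ge3$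 and $n_{\mathfrak p}\ge12$, a contradiction.

\smallskip
\emph{The range $t\ge8$.} By \eqref{eq:list}, $N\mathfrak g_{\mathfrak p}\ge3600\cdot7\cdot7^{t-8}=25200\cdot7^{t-8}$, so $y_{\mathfrak p}\ge157\cdot7^{(t-8)/2}$ and $\log y_{\mathfrak p}\ge5.05+0.97(t-8)$. The function $(x-1)/\log x$ is increasing for $x>1$ and exceeds $1.82$ at $x=3$; if $N\mathfrak p=2$, then $m_{\mathfrak p}/\log N\mathfrak p\ge2/\log2>1.82$. So in all cases $m_{\mathfrak p}\ge1.82\log N\mathfrak p$. Also $k_{\mathfrak p}\ge2\log y_{\mathfrak p}/\log N\mathfrak p$ by \eqref{eq:y}. Hence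
\[
n_{\mathfrak p}\ge3.64\log y_{\mathfrak p}\ge18.3+3.5(t-8)>2t ,
\]
and $\sum2/n_{\mathfrak p}<1$.

\section{Three prime divisors}\label{sec:t3}

Let $t=3$. Now $m_{\mathfrak p}=\Phi(\mathfrak p^{e_{\mathfrak p}})$, and $\mathfrak g_{\mathfrak p}$ is a product of two parts, each of norm at least $3$. Size alone is no longer sufficient, but it leaves few possibilities. We write $e,k,\mathfrak g,n$ for $e_{\mathfrak p},\dots$ when $\mathfrak p$ is understood, and $\alpha$ is as in \eqref{eq:alpha}. A remark used several times: \emph{if $3$ splits in $K$, then $\mathcal O^*=\{\pm1\}$}, because $3$ is inert in $\mathbb Q(i)$ and ramified in $\mathbb Q(\sqrt{-3})$.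

\begin{lemma}\label{lem:t3size}
Let $t=3$. If $N\mathfrak p\in\{2,3,5\}$, then $k\ge2$. Suppose moreover that it is not the case that $\mathfrak f=(6)$ with $3$ split and $2$ not split. Then $n_{\mathfrak p}\ge4$ for all $\mathfrak p\mid\mathfrak f$; $n_{\mathfrak p}=4$ only if $(N\mathfrak p,e,k)=(3,1,2)$; otherwise $n_{\mathfrak p}\ge6$, and $n_{\mathfrak p}=6$ only if
\[
(N\mathfrak p,e,k)\in\{(2,2,3),(3,1,3),(4,1,2),(7,1,1)\}.
\]
\end{lemma}

\begin{proof}
\emph{$N\mathfrak p=2$} (so $e\ge2$). $N\mathfrak g\ge9$ and \eqref{eq:y} give $2^k\ge4$, $k\ge2$. If $k=2$, then $N\mathfrak g\le9$ by \eqref{eq:size}, so $N\mathfrak g=9=3\cdot3$, $3$ splits and $\mathfrak g=(3)$. Then $3\le|\alpha-1|\le1+|\alpha|=3$ forces $\alpha=-2$, so $\mathfrak p^2=(2)$. For $e=2$ this is the excluded case, and for $e\ge3$ we have $n\ge4\cdot2$. If $k\ge3$, then $n\ge6$, with equality iff $e=2$, $k=3$.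

\emph{$N\mathfrak p=3$.} $N\mathfrak g\ge3\cdot4$, so $3^k\ge(\sqrt{12}-1)^2>6$ and $k\ge2$. If $e=1$, then $n=2k$. If $e\ge2$, then $n\ge6\cdot2$.

\emph{$N\mathfrak p=4$}, $\mathfrak p=(2)$. If $e\ge2$, then $n\ge12$. Let $e=1$, $n=3k$. If $k=1$, then $\alpha=2\zeta$ with a unit $\zeta$ and $|2\zeta-1|\ge\sqrt{N\mathfrak g}\ge3$. So $\alpha=-2$ and $\mathfrak g\mid3$, hence $\mathfrak g=(3)$ with $3$ split, the excluded case. So $k\ge2$.

\emph{$N\mathfrak p=5$.} If $k=1$, then $9\le N\mathfrak g\le(1+\sqrt5)^2<10.5$. The value $10$ would need a part of norm $2$. So $N\mathfrak g=9$, $3$ splits, $\mathfrak g=(3)$, and $\alpha-1=3\delta$ with $9N\delta<10.5$. Hence $\delta=\pm1$ and $\alpha\in\mathbb Z$, contradicting $N\alpha=5$. So $k\ge2$ and $n\ge8$.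

\emph{$N\mathfrak p=7$:} $n\ge6$, with equality iff $e=k=1$. \emph{$N\mathfrak p\ge9$:} $n\ge8$.
\end{proof}

\begin{lemma}\label{lem:trace}
Let $t=3$, $(N\mathfrak p,e,k)=(3,1,2)$ and $3$ split. Then $\alpha\notin\mathbb Q$. If $12\mid N\mathfrak g$, then $K=\mathbb Q(\sqrt{-2})$. If $15\mid N\mathfrak g$, then $\operatorname{Tr}\alpha=-5$ and $K=\mathbb Q(\sqrt{-11})$.
\end{lemma}

\begin{proof}
If $\alpha\in\mathbb Q$, then $\alpha=\pm3$ and $\mathfrak p^2=(3)$, which is false. So $(\operatorname{Tr}\alpha)^2<36$ and $N(\alpha-1)=10-\operatorname{Tr}\alpha\in[5,15]$. If it is divisible by $12$, then $\operatorname{Tr}\alpha=-2$ and the discriminant \eqref{eq:disc} is $-32$, so $d_K=-8$. If it is divisible by $15$, then $\operatorname{Tr}\alpha=-5$ and the discriminant is $-11$.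
\end{proof}

\subsection{The case $\mathfrak f=(6)$, $3$ split, $2$ not split}

Let $(3)=\mathfrak p_3\mathfrak p_3'$. The primes $\mathfrak p_3,\mathfrak p_3'$ have the \emph{same} group $D$, which gains what the size estimates miss. Indeed, $\ker(\mathrm{Cl}(2\mathfrak p_3')\to\mathrm{Cl}(2))$ is the image of $(\mathcal O/\mathfrak p_3')^*=\{\pm1\}$, and it is trivial because the unit $-1$ is $\equiv1$ mod $2$. Hence $\mathrm{Cl}(2\mathfrak p_3')=\mathrm{Cl}(2)$ and $I_{\mathfrak p_3}=\ker(G\to\mathrm{Cl}(2))$, and likewise for $\mathfrak p_3'$. Since $[\mathfrak p_3][\mathfrak p_3']=[(3)]=1$ in $\mathrm{Cl}(2)$, we get $D_{\mathfrak p_3}=D_{\mathfrak p_3'}$. So badness forces $v_2+v_{\mathfrak p_3}\ge1$, where $v_2,n_2$ belong to the prime over $2$. By Lemma \ref{lem:t3size}, $n_{\mathfrak p_3}=2k_{\mathfrak p_3}\ge4$.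

\emph{$2$ inert.} As $-2\equiv1$ mod $3$, $k_{(2)}=1$ and $n_2=3$. In the Klein case $v_2+v_{\mathfrak p_3}\le\frac13+\frac12<1$; otherwise $v_2+v_{\mathfrak p_3}\le\frac12+\frac14<1$.

\emph{$2$ ramified}, $\mathfrak p_2^2=(2)=(-2)$. Then $k_{\mathfrak p_2}\le2$, and $k_{\mathfrak p_2}\ge2$ by Lemma \ref{lem:t3size}, so $n_2=4$. Outside the Klein case $v_2+v_{\mathfrak p_3}\le\frac14+\frac14$. In the Klein case we need $v_{\mathfrak p_3}\geq\frac12$, so $n_{\mathfrak p_3}=4$ and $k_{\mathfrak p_3}=2$. As $N\mathfrak g_{\mathfrak p_3}=12$, Lemma \ref{lem:trace} gives $K=\mathbb Q(\sqrt{-2})$ and $|G|=\Phi((6))/2=4$. Then $D_{\mathfrak p_3}=G$ and $v_{\mathfrak p_3}=0$, a contradiction.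

\smallskip
\emph{For the rest of Section \ref{sec:t3} we exclude this case.} Then all $n_{\mathfrak p}\ge4$, and outside the Klein case $\sum v_{\mathfrak p}\le\frac34$ by Corollary \ref{cor:v}(d). So we are in the Klein case.

\subsection{Some $n_{\mathfrak p}=4$}

By Lemma \ref{lem:t3size}, $(N\mathfrak p,e,k)=(3,1,2)$; write $\mathfrak p=\mathfrak p_3$ and $\mathfrak p_3^2=(\beta)$, $\beta\equiv1$ mod $\mathfrak g$. By \eqref{eq:size}, $N\mathfrak g\le16$. The two parts of $\mathfrak g$ are prime to $\mathfrak p_3$, so at most one has norm $3$. The possible norms are $3\cdot4$, $3\cdot5$, $4\cdot4$.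

\smallskip
\emph{$3\cdot4$.} Then $3$ splits, $K=\mathbb Q(\sqrt{-2})$ by Lemma \ref{lem:trace}, $2$ ramifies and $\mathfrak f=(6)$, which is excluded.

\smallskip
\emph{$3\cdot5$.} Then $3$ splits, $K=\mathbb Q(\sqrt{-11})$, $\mathfrak f=\mathfrak p_3\mathfrak p_3'\mathfrak p_5$ and $|G|=2\cdot2\cdot4/2=8$. By Lemma \ref{lem:t3size}, $n_{\mathfrak p_5}\ge4\cdot2=8$, so $D_{\mathfrak p_5}=G$ and $v_{\mathfrak p_5}=0$. Suppose $k_{\mathfrak p_3'}=2$, and let $\beta'\equiv1$ mod $\mathfrak p_3\mathfrak p_5$ be the generator of $\mathfrak p_3'^2$ given by \eqref{eq:alpha}. By Lemma \ref{lem:trace}, $\beta$ and $\beta'$ both have trace $-5$ and norm $9$. They generate different ideals, so $\beta'=\bar\beta$. Then $\beta-1,\bar\beta-1\in\mathfrak p_5$ gives $\beta-\bar\beta=\pm\sqrt{-11}\in\mathfrak p_5$, which is impossible. So $n_{\mathfrak p_3'}\ge6$ and $\sum v\le\frac12+\frac13<1$.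

\smallskip
\emph{$4\cdot4$.} Both parts lie over $2$, so $2$ splits and $\mathfrak f=\mathfrak p_3\mathfrak p_2^2\mathfrak p_2'^2$. Since $|\beta|=3$ and $|\beta-1|\ge4$, we have $\beta=-3$, so $3$ ramifies. Write $K=\mathbb Q(\sqrt{-d})$ with $d$ squarefree; $3\mid d$ and $-d\equiv1$ mod $8$, i.e.\ $d\equiv15$ mod $24$. Complex conjugation fixes $\mathfrak f$ and interchanges $\mathfrak p_2,\mathfrak p_2'$, so $n_{\mathfrak p_2}=n_{\mathfrak p_2'}=2k$ with a common $k$. Then $1\le\sum v\le\frac12+\frac2k$ gives $k\le4$. We have $\mathfrak p_2^k=(\gamma)$ with $\gamma=\frac{u+v\sqrt{-d}}2\notin\mathbb Q$ and $u^2+dv^2=2^{k+2}\le64$. As $63$ is not squarefree, $d\in\{15,39\}$.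

\emph{$d=15$.} Here $|G|=2\cdot8/2=8$. The equation $u^2+15v^2=8$ is unsolvable, so $\mathfrak p_2$ is not principal and, since $h=2$, $k$ is even. By \eqref{eq:size}, $k=2$ would give $12=N\mathfrak g_{\mathfrak p_2}\le9$. So $k=4$, $n_{\mathfrak p_2}=n_{\mathfrak p_2'}=8=|G|$, and $\sum v=v_{\mathfrak p_3}\le\frac12$, a contradiction.

\emph{$d=39$.} This is the most delicate case, because the counts just suffice. The equation $u^2+39v^2=2^{j+2}$ with $v\ne0$ needs $j\ge4$. So $k=4$, the class of $\mathfrak p_2$ in $\mathrm{Cl}(1)$ has order $4$, and $\mathrm{Cl}(1)$ is cyclic of order $4$. Now $n_{\mathfrak p_2}=n_{\mathfrak p_2'}=8$, and $\sum v\ge1$ forces $v_{\mathfrak p_3}=\frac12$, $v_{\mathfrak p_2}=v_{\mathfrak p_2'}=\frac14$. Hence $BC\in D_{\mathfrak p_3}\cap D_{\mathfrak p_2}\cap D_{\mathfrak p_2'}$. We show that this intersection contains no element of order $2$.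

We have $U=\{\pm1\}^3/\{\pm1\}$, the signs being residues mod $\mathfrak p_2^2$, $\mathfrak p_2'^2$, $\mathfrak p_3$. Let $a=(-1,1,1)$ and $b=(1,-1,1)$; then $ab=(1,1,-1)$, $U=\langle a\rangle\times\langle b\rangle$, and $I_{\mathfrak p_2}=\langle a\rangle$, $I_{\mathfrak p_2'}=\langle b\rangle$, $I_{\mathfrak p_3}=\langle ab\rangle$. The quotient $D_{\mathfrak p_2}/\langle a\rangle$ is cyclic of order $4$, generated by $[\mathfrak p_2]$, and maps isomorphically onto $\mathrm{Cl}(1)$. So $D_{\mathfrak p_2}\cap U=\langle a\rangle$, and similarly $D_{\mathfrak p_2'}\cap U=\langle b\rangle$. Therefore $BC\notin U$. As $BC$ has order $2$, its image in $\mathrm{Cl}(1)$ is the element of order $2$, and hence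
\begin{equation}\label{eq:BC}
BC\equiv[\mathfrak p_2]^2\ \text{in }G/\langle a\rangle,\qquad BC\equiv[\mathfrak p_2']^2\ \text{in }G/\langle b\rangle,\qquad BC\equiv[\mathfrak p_3]\ \text{in }G/\langle ab\rangle ,
\end{equation}
the last because $D_{\mathfrak p_3}/\langle ab\rangle=\{1,[\mathfrak p_3]\}$ and $BC\notin\langle ab\rangle$.

Let $s=\sqrt{-39}$ and $\rho=\frac{1+s}2$, so $N\rho=10$; name the primes so that $(\rho)=\mathfrak p_2\mathfrak p_5$. Put $g=[\mathfrak p_5]\in G$. From $s=2\rho-1=1-2\bar\rho$ we get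
\[
s\equiv-1\bmod\mathfrak p_2^2,\qquad s\equiv-1\bmod\mathfrak p_5,\qquad s\equiv1\bmod\mathfrak p_2'^2,\qquad s\equiv0\bmod\mathfrak p_3 .
\]
\begin{enumerate}
\item[(1)] $2\rho=1+s\equiv1$ mod $\mathfrak p_3$, so $\rho\equiv-1$ mod $\mathfrak p_3$. Also $\bar\rho\in\mathfrak p_2'\setminus\mathfrak p_2'^2$ and $\mathcal O/\mathfrak p_2'^2\cong\mathbb Z/4$, so $\bar\rho\equiv2$ and $\rho=1-\bar\rho\equiv-1$ mod $\mathfrak p_2'^2$. Hence $(\rho)=\mathfrak p_2\mathfrak p_5$ is trivial in $\mathrm{Cl}(\mathfrak g_{\mathfrak p_2})=G/\langle a\rangle$, and $[\mathfrak p_2]\equiv g^{-1}$ there.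
\item[(2)] Conjugating, $[\mathfrak p_2']\equiv[\bar{\mathfrak p}_5]^{-1}$ in $G/\langle b\rangle$. Moreover $[\bar{\mathfrak p}_5]^2=[(25)]\,g^{-2}=g^{-2}$, as $25\equiv1$ mod $12$ and $\mathfrak f\mid12$.
\item[(3)] $1-4s=5-8\rho$ has norm $625$, lies in $\mathfrak p_5$ and is not divisible by $5$, so $\mathfrak p_5^4=(1-4s)$. Since $1-4s\equiv1$ mod $4\mathfrak p_3=\mathfrak f$, we get $g^4=1$.
\item[(4)] $6+s=5+2\rho$ has norm $75$, lies in $\mathfrak p_5$ and is not divisible by $5$, so $(6+s)=\mathfrak p_3\mathfrak p_5^2$. It is $\equiv5\equiv1$ mod $\mathfrak p_2^2$ and $\equiv7\equiv-1$ mod $\mathfrak p_2'^2$. So $[\mathfrak p_3]g^2\equiv b$ in $\mathrm{Cl}(4)=G/\langle ab\rangle$.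
\end{enumerate}
By \eqref{eq:BC} and (1)--(3), $BC\in g^2\langle a\rangle\cap g^2\langle b\rangle=\{g^2\}$. By \eqref{eq:BC} and (4), $1=g^4=BC\cdot g^2\equiv[\mathfrak p_3]g^2\equiv b$ in $G/\langle ab\rangle$, i.e.\ $b\in\langle ab\rangle$, a contradiction.

\subsection{No $n_{\mathfrak p}=4$}

Now all $n_{\mathfrak p}\ge6$, so all $v_{\mathfrak p}\le\frac13$ by Corollary \ref{cor:v}(c), and \eqref{eq:sum} forces $v_{\mathfrak p}=\frac13$, $n_{\mathfrak p}=6$ and $BC\in D_{\mathfrak p}$ for all three primes. The types $(N\mathfrak p,e,k)$ are those listed in Lemma \ref{lem:t3size}; the corresponding parts have norms $4,3,4,7$.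

\smallskip
\emph{Some $N\mathfrak p=7$}, $k=1$. By \eqref{eq:size}, $N\mathfrak g\le(1+\sqrt7)^2<13.3$, so $N\mathfrak g=3\cdot3$ or $3\cdot4$. If $3\cdot3$, then $3$ splits, $\mathfrak g=(3)$ and $\alpha-1=3\delta$ with $N\delta=1$. So $\delta=\pm1$ and $\alpha\in\mathbb Z$, contradicting $N\alpha=7$. Let $N\mathfrak g=3\cdot4$. If the part of norm $4$ is $\mathfrak p_2^2$ with $k_{\mathfrak p_2}=3$, then \eqref{eq:size} for $\mathfrak p_2$ says $21\le(1+2^{3/2})^2<14.7$, which is false. So it is $(2)$, inert, with $k_{(2)}=2$: there is a unit $\zeta$ with $4\zeta\equiv1$ mod $\mathfrak p_3\mathfrak p_7$, and $21\mid N(4\zeta-1)=17-4\operatorname{Tr}\zeta\in\{9,13,17,21,25\}$. Hence $\operatorname{Tr}\zeta=-1$ and $K=\mathbb Q(\sqrt{-3})$. But then $|G|=3\cdot2\cdot6/6=6$, and $G$ contains no Klein four-group.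

\smallskip
\emph{No $N\mathfrak p=7$.} The three primes have norms $4,3,3$ or $2,3,3$ or $2,2,3$.
\begin{itemize}
\item $4,3,3$: $\mathfrak f=(6)$, $2$ inert, $3$ split, which is excluded.
\item $2,3,3$: if $2$ ramifies, $\mathfrak f=(6)$ is excluded again. If $2$ splits, $\mathfrak p_2^3=(\gamma)$ with $\gamma-1=3\delta$ and $9N\delta\le(1+2^{3/2})^2<14.7$. So $\delta=\pm1$ and $\gamma\in\mathbb Z$, contradicting $N\gamma=8$.
\item $2,2,3$: $D_{\mathfrak p_2}$ has order $6$, so $BC$ is its unique element of order $2$ and lies in $I_{\mathfrak p_2}$, which has order $2$. Likewise $BC\in I_{\mathfrak p_2'}$. But $2$ splits, so $\mathcal O^*=\{\pm1\}$ and $U=\{\pm1\}^3/\{\pm1\}$, and the classes $(-1,1,1)$ and $(1,-1,1)$ generating $I_{\mathfrak p_2}$ and $I_{\mathfrak p_2'}$ are different. So $I_{\mathfrak p_2}\cap I_{\mathfrak p_2'}=1$, a contradiction.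
\end{itemize}

\section{Two prime divisors}\label{sec:t2}

Let $\mathfrak f=\mathfrak p^a\mathfrak q^b$. Now $v_{\mathfrak p}+v_{\mathfrak q}\ge1$. If both $n_{\mathfrak p},n_{\mathfrak q}\ge3$, then by Corollary \ref{cor:v}(b) both $v$'s equal $\frac12$; and since $T$ is the same for both primes, the same alternative of Corollary \ref{cor:v}(b) holds for both. So one of the following holds:
\begin{enumerate}
\item[(I)] $n_{\mathfrak p}=2$ or $n_{\mathfrak q}=2$;
\item[(II)] $n_{\mathfrak p}=n_{\mathfrak q}=4$, we are in the Klein case and $D_{\mathfrak p}\cap T=D_{\mathfrak q}\cap T=\langle BC\rangle$; then $D_{\mathfrak p}\ne G$, and so $|G|\ge8$;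
\item[(III)] $n_{\mathfrak p}=n_{\mathfrak q}=3$ and $T\cong(\mathbb Z/3)^2$.
\end{enumerate}
The fields with extra units have to be treated separately, since there $m_{\mathfrak p}$ may be much smaller than $\Phi(\mathfrak p^a)$.

\subsection{$K=\mathbb Q(i)$}

Here $|G|=\Phi(\mathfrak f)/4$, and odd primes have norm $\ge5$, so that $\Phi(\mathfrak q^b)\ge4$ for $\mathfrak q$ odd. For units $\zeta\ne1$, $N(\zeta-1)\in\{2,4\}$, so no unit $\neq1$ is $\equiv1$ modulo an odd ideal $\neq(1)$.

\emph{$\mathfrak f=(1+i)^a\mathfrak q^b$}, with $a\ge2$ by Lemma \ref{lem:units}. We have $m_{1+i}=2^{a-1}$. The units $\equiv1$ mod $(1+i)^a$ are $\pm1$ for $a=2$ and only $1$ for $a\ge3$, so $m_{\mathfrak q}=\Phi(\mathfrak q^b)/2$ or $\Phi(\mathfrak q^b)$, respectively. For $a\le3$ the units fill $(\mathcal O/(1+i)^a)^*$, so $\mathrm{Cl}((1+i)^a)=1$ and $k_{\mathfrak q}=1$. Case (III) fails since $n_{1+i}$ is even. In case (I), if $n_{1+i}=2$, then $a=2$ and $1+i\equiv\zeta$ mod $\mathfrak q^b$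 for a unit $\zeta$. As $N(1+i-\zeta)\in\{1,5\}$, $N\mathfrak q^b=5$. If $n_{\mathfrak q}=2$, then $a=2$ and $\Phi(\mathfrak q^b)=4$, so again $N\mathfrak q^b=5$. Then $|G|=2\cdot4/4=2$, contrary to Lemma \ref{lem:cyclic}. In case (II), $a=2$ gives $\Phi(\mathfrak q^b)=8$ and $|G|=4$; $a=3$ gives $\Phi(\mathfrak q^b)=4$ and $|G|=4$; $a\ge4$ gives $n_{1+i}\ge8$. All are impossible.

\emph{$\mathfrak f$ odd.} Then $m=\Phi\ge4$ for both primes. So only (II) is possible, with both $\Phi=4$, and $|G|=16/4=4<8$, a contradiction.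

\subsection{$K=\mathbb Q(\sqrt{-3})$}

Let $\lambda=\sqrt{-3}$; we write $\lambda$ and $2$ also for the prime ideals they generate. Here $|G|=\Phi(\mathfrak f)/6$. By the norms in the proof of Lemma \ref{lem:units}, the units $\equiv1$ mod $\mathfrak g\ne(1)$ are the cube roots of unity if $\mathfrak g=(\lambda)$, $\pm1$ if $\mathfrak g=(2)$, and only $1$ otherwise. Primes not dividing $6$ have norm $\ge7$, so $\Phi(\mathfrak q^b)\ge6$ for such $\mathfrak q$. In every case below we contradict \eqref{eq:star}, \eqref{eq:sum} or Lemma \ref{lem:cyclic}; whenever a bound $v\le\frac12$ is used, $n\ge3$ and Corollary \ref{cor:v}(b) applies. Recall that $m=|G|$ implies $D=G$ and $v=0$.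

\emph{$\mathfrak f=\lambda^a2^b$.} $a=b=1$: $m_2=3/3=1$, contrary to \eqref{eq:star}. $b=1$, $a\ge2$: $m_\lambda=\Phi(\lambda^a)/2=3^{a-1}=|G|$, so $v_\lambda=0$; and $m_2=3$, so $v_2\le\frac12$. $a=1$, $b\ge2$: $m_2=\Phi(2^b)/3=|G|$, so $v_2=0$; and $m_\lambda=2$, while $k_\lambda=1$ would require $4^b\le(1+\sqrt3)^2<7.5$ by \eqref{eq:size}. So $n_\lambda\ge4$ and $v_\lambda\le\frac12$. $a,b\ge2$: $m_2\ge12$, $m_\lambda\ge6$, and $\sum v\le\frac2{12}+\frac26$.

\emph{$\mathfrak f=\lambda^a\mathfrak q^b$, $\mathfrak q\nmid6$.} $a=1$: $m_{\mathfrak q}=\Phi(\mathfrak q^b)/3=|G|$, so $v_{\mathfrak q}=0$; $m_\lambda=2$. If $k_\lambda=1$, then $N\mathfrak q^b<7.5$, so $N\mathfrak q^b=7$ and $|G|=2$, contrary to Lemma \ref{lem:cyclic}. Otherwise $n_\lambda\ge4$ and $v_\lambda\le\frac12$. $a=2$: $m_{\mathfrak q}=\Phi(\mathfrak q^b)=|G|$, so $v_{\mathfrak q}=0$, and $v_\lambda\le\frac26$. $a\ge3$: $\sum v\le\frac2{18}+\frac26$.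

\emph{$\mathfrak f=2^a\mathfrak q^b$, $\mathfrak q\nmid6$.} $a=1$: $m_{\mathfrak q}=\Phi(\mathfrak q^b)/2=|G|$, so $v_{\mathfrak q}=0$; $m_2=3$, so $v_2\le\frac12$. $a\ge2$: $\sum v\le\frac2{12}+\frac26$.

\emph{$\mathfrak f$ prime to $6$:} $\sum v\le\frac26+\frac26$.

\subsection{$\mathcal O^*=\{\pm1\}$}

Now $|G|=h\,\Phi(\mathfrak f)/2$. The unit $-1$ is $\equiv1$ mod $\mathfrak q^b$ iff $\mathfrak q^b\mid2$. As $b\ge2$ if $N\mathfrak q=2$, this means $\mathfrak q^b=(2)$ with $2$ inert or ramified. So $m_{\mathfrak p}=\Phi(\mathfrak p^a)$, \emph{unless} $\mathfrak q^b=(2)$, in which case $m_{\mathfrak p}=\Phi(\mathfrak p^a)/2$; similarly for $\mathfrak q$.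

\medskip
\noindent\textbf{Case (III).} For both primes $m=3$, $k=1$. If neither part is $(2)$, then $\Phi=3$ for both, and \eqref{eq:Phi} would make both parts equal to $(2)$. So one part is $(2)$, say $\mathfrak p^a=(2)$. Then $m_{\mathfrak p}=\Phi((2))=3$ means that $2$ is inert, and $m_{\mathfrak q}=3$ means $\Phi(\mathfrak q^b)=6$. From $k_{\mathfrak p}=1$ we get $2\equiv\pm1$ mod $\mathfrak q^b$, so $\mathfrak q^b\mid3$, and by \eqref{eq:Phi} $\mathfrak q^b=\mathfrak q^2=(3)$. From $k_{\mathfrak q}=1$ we get $\mathfrak q=(\alpha)$ with $\alpha^2=\pm3$, impossible as $K\ne\mathbb Q(\sqrt{-3})$ is imaginary.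

\medskip
\noindent\textbf{Case (I).} Say $n_{\mathfrak p}=2$; then $m_{\mathfrak p}=2$, $k_{\mathfrak p}=1$ and $\mathfrak p=(\alpha)$ with $\alpha\equiv1$ mod $\mathfrak q^b$. Either $\Phi(\mathfrak p^a)=2$ and $\mathfrak q^b\ne(2)$, or $\Phi(\mathfrak p^a)=4$ and $\mathfrak q^b=(2)$. We use \eqref{eq:Phi}, \eqref{eq:size}, \eqref{eq:disc}.
\begin{itemize}
\item $N\mathfrak p=2$, $a=2$; $|\operatorname{Tr}\alpha|\le2$. $\operatorname{Tr}\alpha=0$: $K=\mathbb Q(\sqrt{-2})$ and $N(\alpha-1)=3$, so $\mathfrak f=(2)\mathfrak q$ with $N\mathfrak q=3$ and $m_{\mathfrak q}=1$, contrary to \eqref{eq:star}. $\operatorname{Tr}\alpha=\pm1$: $d_K=-7$ and $N(\alpha-1)\in\{2,4\}$, so $\mathfrak q^b=\bar{\mathfrak p}^2$ and $|G|=2$, contrary to Lemma \ref{lem:cyclic}. $\operatorname{Tr}\alpha=\pm2$: $K=\mathbb Q(i)$, excluded.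
\item $N\mathfrak p=3$, $a=1$; $|\operatorname{Tr}\alpha|\le3$. $\operatorname{Tr}\alpha=0,\pm3$: $K=\mathbb Q(\sqrt{-3})$, excluded. $\operatorname{Tr}\alpha=\pm1$: $d_K=-11$ and $N(\alpha-1)\in\{3,5\}$. So either $\mathfrak f=(3)$ and $|G|=2$, or $N\mathfrak q^b=5$ and $G=(\mathbb F_3^*\times\mathbb F_5^*)/\{\pm1\}\cong\mathbb F_5^*$. Both groups are cyclic, contrary to Lemma \ref{lem:cyclic}. $\operatorname{Tr}\alpha=\pm2$: $d_K=-8$ and $N(\alpha-1)\in\{2,6\}$. A part of norm $2$ is impossible, so $N\mathfrak q^b=3$ and $|G|=2$, again a contradiction.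
\item $\Phi(\mathfrak p^a)=4$, $\mathfrak q^b=(2)$. Then $\mathfrak p\nmid2$, so $N\mathfrak p=5$, $\alpha-1=2\delta$, and $4N\delta=6-\operatorname{Tr}\alpha$ with $|\operatorname{Tr}\alpha|\le4$. So $\operatorname{Tr}\alpha=2$, $N\delta=1$, $\alpha\in\mathbb Z$, which is impossible; or $\operatorname{Tr}\alpha=-2$, with discriminant $-16$ and $K=\mathbb Q(i)$, excluded.
\end{itemize}

\noindent\textbf{Case (II).} Here $(m,k)\in\{(4,1),(2,2)\}$ for both primes.

\smallskip
\emph{One part is $(2)$}, say $\mathfrak q^b=(2)$. If $2$ is inert, $n_{\mathfrak q}=3k_{\mathfrak q}\ne4$. So $\mathfrak q^2=(2)$, $m_{\mathfrak q}=2$, $k_{\mathfrak q}=2$, hence $2\equiv\pm1$ mod $\mathfrak p^a$ and $\mathfrak p^a\mid3$. Now $m_{\mathfrak p}=\Phi(\mathfrak p^a)/2$ is $1$ if $N\mathfrak p^a=3$, $3$ if $\mathfrak p^2=(3)=\mathfrak p^a$, and $4$ if $\mathfrak p=(3)$ is inert. So $3$ is inert and $D_{\mathfrak p}=I_{\mathfrak p}\subset U$. The prime $\mathfrak q$ is not principal: an element of norm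 $2$ has trace $0$, $\pm1$ or $\pm2$, so $d_K$ is $-8$, $-7$ or $-4$, and with $2$ ramified and $\mathcal O^*=\{\pm1\}$ only $K=\mathbb Q(\sqrt{-2})$ remains, where $3$ splits. Therefore $D_{\mathfrak q}$, of order $4$, has image of order $2$ in $\mathrm{Cl}(1)$, and $D_{\mathfrak q}\cap U=I_{\mathfrak q}$. As $-1\equiv1$ mod $2$, $U=(\mathcal O/2)^*\times\bigl((\mathcal O/3)^*/\{\pm1\}\bigr)$ with $I_{\mathfrak q}$ and $I_{\mathfrak p}$ the two factors. So $D_{\mathfrak p}\cap D_{\mathfrak q}=I_{\mathfrak p}\cap I_{\mathfrak q}=1$, which does not contain $BC$: a contradiction.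

\smallskip
\emph{No part is $(2)$.} Then $m=\Phi$ for both primes, and by \eqref{eq:Phi} each is of one of the types
\[
\begin{array}{llll}
\text{A: norm }2,\ \text{exponent }2,\ k=2; &\quad& \text{B: norm }3,\ \text{exponent }1,\ k=2;\\
\text{C: norm }5,\ \text{exponent }1,\ k=1; &\quad& \text{D: norm }2,\ \text{exponent }3,\ k=1.
\end{array}
\]
In type A the prime $2$ splits, as otherwise the part would be $(2)$. Let $\alpha$ be as in \eqref{eq:alpha}. The fields $\mathbb Q(i)$, $\mathbb Q(\sqrt{-3})$ are excluded, and $|G|\ge8$. All pairs of types but the last below lead to a contradiction.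
\begin{itemize}
\item \textbf{A with any type} ($\mathfrak p$ of type A). $\alpha\notin\mathbb Q$, since $\alpha=\pm2$ would make $2$ ramified. $N\alpha=4$ and $|\operatorname{Tr}\alpha|\le3$, with discriminants $-16,-15,-12,-7$ for $|\operatorname{Tr}\alpha|=0,1,2,3$. $\operatorname{Tr}\alpha=\pm1$: $d_K=-15$ and $N(\alpha-1)\in\{4,6\}$. The norm of $\mathfrak q^b$ is $3$, $4$, $5$ or $8$, so it is $3$ or $4$, $\Phi(\mathfrak q^b)=2$ and $|G|=2\cdot2\cdot2/2=4$. $\operatorname{Tr}\alpha=\pm3$: $d_K=-7$ and $N(\alpha-1)\in\{2,8\}$, so $\mathfrak q=\bar{\mathfrak p}$, $b\in\{2,3\}$, and $|G|=\Phi(\mathfrak q^b)\le4$. The values $0,\pm2$ give excluded fields.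
\item \textbf{B--B.} $3$ splits, $|G|=2h$, $\alpha\notin\mathbb Q$, $N\alpha=9$ and $|\operatorname{Tr}\alpha|\le5$. The discriminants $(\operatorname{Tr}\alpha)^2-36$ are $-36,-35,-32,-27,-20,-11$. Excluding $\mathbb Q(i)$ and $\mathbb Q(\sqrt{-3})$, $d_K\in\{-35,-8,-20,-11\}$, so $h\le2$ and $|G|\le4$.
\item \textbf{B--C.} $|G|=4h\ge8$, so $h\ge2$. The prime of norm $5$ is principal, so $|d_K|\le20$ and $d_K\in\{-15,-20\}$. As $u^2+15v^2=20$ is unsolvable, $d_K=-20$ and this prime is $(\sqrt{-5})$. The square of the prime of norm $3$ is $(2\pm\sqrt{-5})$ for one choice of the sign, and its generators are not $\equiv1$ mod $\sqrt{-5}$, contrary to $k=2$.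
\item \textbf{B--D.} There is a principal prime of norm $2$, so $|d_K|\le8$, $h=1$ and $|G|=2\cdot4/2=4$.
\item \textbf{C--D.} There is a principal prime of norm $2$, so $d_K\in\{-7,-8\}$. But $5$ is inert in both fields.
\item \textbf{D--D.} $\mathfrak q=\bar{\mathfrak p}$, $\mathfrak p=(\alpha)$, $\alpha\equiv1$ mod $\bar{\mathfrak p}^3$, so $8\mid N(\alpha-1)=3-\operatorname{Tr}\alpha\in[1,5]$, a contradiction.
\item \textbf{C--C.} $\mathfrak q=\bar{\mathfrak p}$, $\mathfrak p=(\alpha)$, $\alpha\equiv1$ mod $\bar{\mathfrak p}$, so $5\mid N(\alpha-1)=6-\operatorname{Tr}\alpha\in[2,10]$. If $\operatorname{Tr}\alpha=-4$, then $K=\mathbb Q(i)$, excluded. If $\operatorname{Tr}\alpha=1$, then $d_K=1-20=-19$. So $K=\mathbb Q(\sqrt{-19})$ and $\mathfrak f=(5)$.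
\end{itemize}

In this last, surviving case use the notation of Section \ref{sec:example}. Then $I_{\mathfrak p}=\langle x\rangle$, and by \eqref{eq:special} $[\mathfrak p]=1$ in $\mathrm{Cl}(\mathfrak q)$. So $D_{\mathfrak p}=\langle x\rangle$, and likewise $D_{\mathfrak q}=\langle y\rangle$. Hence $1\ne BC\in\langle x\rangle\cap\langle y\rangle=\{1,x^2\}$, i.e.\ $BC=x^2$. Since $G=\langle x\rangle\times\langle xy\rangle\cong\mathbb Z/4\times\mathbb Z/2$, its elements of order $2$ are $x^2$, $xy$ and $x^3y=xy^{-1}$. As $B,C$ have order $2$ and product $x^2$,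
\[
\{B,C\}=\{xy,xy^{-1}\}=\{[(2)],[(2+\omega)]\}.
\]

\section{End of the proof of Proposition \ref{prop:bad}}\label{sec:end}

Sections \ref{sec:t1}--\ref{sec:t2} show that a bad pair of elements of prime order exists only for $K=\mathbb Q(\sqrt{-19})$, $\mathfrak f=(5)$, and that it consists of the classes $xy=[(2)]$ and $xy^{-1}=[(2+\omega)]$. Now let $(B,C)$ be any bad pair. Suitable powers of $B$ and $C$ of prime order form a bad pair, so $K=\mathbb Q(\sqrt{-19})$ and $\mathfrak f=(5)$. The group $G\cong\mathbb Z/4\times\mathbb Z/2$ has only elements of order $1$, $2$, $4$, and every element of order $4$ has square $x^2$. If $B$ or $C$ had order $4$, then $x^2$ would belong to a bad pair of elements of order $2$, contrary to $x^2\notin\{xy,xy^{-1}\}$. So $B$ and $C$ have order $2$, and $\{B,C\}=\{[(2)],[(2+\omega)]\}$. This proves Proposition \ref{prop:bad}, and with it Theorem \ref{thm:B}. \hfill$\square$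

\begin{thebibliography}{9}
\bibitem{P} \emph{Construction of Ray Class Fields by Elliptic Units}, \texttt{http://www.numdam.org/item/JTNB\_1997\_\_9\_2\_383\_0.pdf}.
\bibitem{KL} Kubert and Lang, \emph{Modular Units}.
\bibitem{Sch} Schertz, \emph{Complex Multiplication}.
\end{thebibliography}
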